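
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}

\title{Balls of signed measures and probability measures\\ on scattered compact spaces}


\begin{abstract}
For a scattered compact space $K$, we ask whether the dual ball $(B_{C(K)^*},w^*)$ embeds topologically in the space $P(L)$ of Radon probability measures on some scattered compact space $L$. The answer is negative for $K=[0,\omega_1]$, and it stays negative if the ball is replaced by its subset of measures whose negative part has mass at most $\eta$, for any fixed $\eta>0$. In the positive direction, every Eberlein compact space embeds in some such $P(L)$. For compact scattered linearly ordered $K$ the embedding exists exactly when $K$ is countable.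
\end{abstract}

\section{The question and the answer}

All compact spaces are Hausdorff. A compact space is \emph{scattered} if each of its nonempty subsets has a point that is isolated in that subset. For compact $K$, the dual $C(K)^*$ is the space of signed Radon measures on $K$ with the total variation norm. Its closed unit ball $B_{C(K)^*}$ carries the $w^*$ topology, and $P(L)$ is the set of Radon probability measures on $L$, also with the $w^*$ topology. We write $\mu=\mu^+-\mu^-$ for the Jordan decomposition, and $\delta_x$ for the point mass at $x$.

On a scattered space every Radon measure is purely atomic (Section~\ref{sec:prelim}). So, for scattered $K$ and $L$, elements of $B_{C(K)^*}$ and of $P(L)$ are countable combinations of point masses, and apart from the normalization of the total mass the two kinds of space differ only by the presence of signs. Problem 3.15 of \cite{Note} asks whether the signs can be removed: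

\begin{quote}
\emph{Let $K$ be a scattered compact space. Is $(B_{C(K)^*},w^*)$ homeomorphic to a subspace of $P(L)$ for some scattered compact $L$?}
\end{quote}

There are reasons to hope so. The positive part of the ball causes no difficulty: the missing mass can be put on an extra isolated point $p$, and $\mu\mapsto\mu+(1-\mu(K))\delta_p$ embeds $\{\mu\ge0:\mu(K)\le1\}$ in $P(K\sqcup\{p\})$. The whole ball, for nonempty $K$, is a continuous image of $P(K\times\{0,1\})$: a probability measure with parts $\pi_0,\pi_1$ on the two copies of $K$ is sent to $\pi_0-\pi_1$. One cannot simply go back by recording $\mu^+$ and $\mu^-$, since these do not depend continuously on $\mu$. On $[0,\omega]$ the measures $\mu_n=\frac12(\delta_{n+1}-\delta_n)$ converge to $0$, while $\mu_n^+=\frac12\delta_{n+1}$ converges to $\frac12\delta_\omega$. But an embedding need not respect the linear structure, and for many $K$ one exists (Theorem~\ref{thm:eberlein} below). Among ordinals, $\omega_1$ is where the signs become an obstruction.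

For $\eta\ge0$ put
\[
X_\eta(K)=\{\mu\in B_{C(K)^*}:\ \mu^-(K)\le\eta\}.
\]
Since $\mu^-(K)=\sup\{-\int f\,d\mu: f\in C(K),\ 0\le f\le1\}$ is a $w^*$-lower semicontinuous function of $\mu$, the set $X_\eta(K)$ is $w^*$-compact. Also $X_1(K)=B_{C(K)^*}$, and $X_0(K)$ is the positive part of the ball.

\begin{theorem}\label{thm:main}
Let $K=[0,\omega_1]$ with the order topology and let $\eta>0$. For no scattered compact $L$ is there a continuous injection $X_\eta(K)\to P(L)$. In particular, $(B_{C(K)^*},w^*)$ is not homeomorphic to a subspace of $P(L)$ for any scattered compact $L$.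

The condition $\eta>0$ is sharp: for every scattered compact $K$, the space $X_0(K)$ embeds in $P(K\sqcup\{p\})$.
\end{theorem}

The space $[0,\omega_1]$ is scattered, because the least element of a nonempty set of ordinals is isolated in that set. So the answer to the question is no, in ZFC. The last sentence of the theorem was explained above: the map $\mu\mapsto\mu+(1-\mu(K))\delta_p$ is continuous and injective on the compact space $X_0(K)$, and $K\sqcup\{p\}$ is scattered.

Recall that a compact space is \emph{Eberlein} if it is homeomorphic to a weakly compact subset of a Banach space.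

\begin{theorem}\label{thm:eberlein}
Every Eberlein compact space embeds in $P(L)$ for some scattered compact $L$. Hence, if $K$ is scattered and Eberlein \textup{(}for example countable, or the one-point compactification of a discrete set\textup{)}, then $(B_{C(K)^*},w^*)$ embeds in $P(L)$ for some scattered compact $L$.
\end{theorem}

\begin{theorem}\label{thm:ordered}
Let $K$ be a scattered compact linearly ordered space. Then $(B_{C(K)^*},w^*)$ embeds in $P(L)$ for some scattered compact $L$ if and only if $K$ is countable. In particular, for $K=[0,\alpha]$ this holds if and only if $\alpha<\omega_1$.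
\end{theorem}

We do not claim a characterization of all scattered $K$ for which the embedding exists.

The proof of Theorem~\ref{thm:main} builds, from a continuous injection $\Phi:X_\eta([0,\omega_1])\to P(L)$, clopen sets $A_{\alpha_1},A_{\alpha_2},\dots$ in $L$ that are independent: whenever we choose, for each of finitely many $i$, either $A_{\alpha_i}$ or its complement, the chosen sets have a common point. Such a sequence maps $L$ onto $\{0,1\}^{\mathbb N}$, which is impossible for scattered $L$. Section~\ref{sec:idea} shows in an idealized situation how one splitting arises and why negative mass is needed, and Section~\ref{sec:proof} gives the proof.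

\section{Scattered spaces and stationary sets}\label{sec:prelim}

We collect the standard facts that are used, with short proofs for those on scattered spaces. In this section $L$ is a scattered compact space.

\medskip
\noindent\textbf{(S1)} \emph{$L$ is zero-dimensional, and Radon measures on $L$ are determined by their values on clopen sets.} A connected closed set with more than one point would have an isolated point, that is, a proper nonempty clopen subset. So $L$ is totally disconnected and, being compact, has a base of clopen sets. The indicators of clopen sets span a subalgebra of $C(L)$ that contains the constants and separates points, so it is dense by the Stone--Weierstrass theorem.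

\medskip
\noindent\textbf{(S2)} \emph{Every positive Radon measure $\pi$ on $L$ is purely atomic. Hence for each $\varepsilon>0$ there is a finite $Q\subset L$ with $\pi(L\setminus Q)<\varepsilon$.} Otherwise the diffuse part of $\pi$ has a nonempty support. An isolated point of this support has positive diffuse measure, a contradiction.

\medskip
\noindent\textbf{(S3)} \emph{There is no continuous surjection $f$ from $L$ onto a nonempty compact space $Z$ without isolated points, in particular none onto $\{0,1\}^{\mathbb N}$ or $[0,1]$.} Given such an $f$, Zorn's lemma and compactness give a minimal closed $L_1\subset L$ with $f(L_1)=Z$. Let $p$ be an isolated point of $L_1$. Then $L_1\setminus\{p\}$ is closed, so $f(L_1\setminus\{p\})$ is closed. By minimality it is not $Z$, and it contains $Z\setminus\{f(p)\}$. So $Z\setminus\{f(p)\}$ is closed and $f(p)$ is isolated in $Z$, a contradiction.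

\medskip
A subset of $\omega_1$ is \emph{club} if it is unbounded and closed in the order topology of $\omega_1$, and \emph{stationary} if it meets every club. We use the following textbook facts. The intersection of a stationary set with a club, for instance with $(\theta,\omega_1)$, is stationary. If a stationary set is the union of countably many sets, one of these sets is stationary. And we use \emph{Fodor's lemma}: if $T\subset(0,\omega_1)$ is stationary and $r:T\to\omega_1$ is regressive, i.e.\ $r(\beta)<\beta$ for all $\beta\in T$, then $r$ is constant on a stationary subset of $T$.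

We shall often pass to a smaller stationary set on which some quantity with finitely many possible values is constant, or on which finitely many real functions with values in $[0,1]$ oscillate by less than a given $\varepsilon>0$; for the latter, divide $[0,1]$ into finitely many intervals shorter than $\varepsilon$.

\section{Step measures, and how one splitting arises}\label{sec:idea}

From here to the end of Section~\ref{sec:proof}, $K=[0,\omega_1]$. Since $X_{\eta'}(K)\subset X_\eta(K)$ for $\eta'\le\eta$, we may assume $0<\eta\le\frac14$. Write $X=X_\eta(K)$.

\subsection*{Distribution functions}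

For $\mu\in X$ and $\alpha\le\omega_1$ let $F_\mu(\alpha)=\mu([0,\alpha])$. As $[0,\alpha]$ is clopen in $K$, this is continuous in $\mu$. The next lemma says that these coordinates control all of $C(X)$.

\begin{lemma}\label{lem:finite}
Let $h\in C(X)$.
\begin{enumerate}
\item[\textup{(a)}] For every $\varepsilon>0$ there is a finite $E\subset[0,\omega_1]$ such that $|h(\mu)-h(\nu)|<\varepsilon$ whenever $F_\mu=F_\nu$ on $E$.
\item[\textup{(b)}] There is $e<\omega_1$ such that $h(\mu)=h(\nu)$ whenever $F_\mu=F_\nu$ on $[0,e]\cup\{\omega_1\}$.
\end{enumerate}
\end{lemma}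

\begin{proof}
Since $1_{[0,\alpha]}1_{[0,\beta]}=1_{[0,\min(\alpha,\beta)]}$, the span of $\{1_{[0,\alpha]}:\alpha\le\omega_1\}$ is a subalgebra of $C(K)$. It contains $1=1_{[0,\omega_1]}$ and separates points, so it is dense. Hence the functions $\mu\mapsto F_\mu(\alpha)$ separate the points of $X$, and by Stone--Weierstrass again the polynomials in finitely many of them are dense in $C(X)$. If such a polynomial is within $\varepsilon/3$ of $h$, the indices $\alpha$ occurring in it form a set $E$ as in (a). For (b), let $e$ bound the countable ordinals in the union of the sets $E$ for $\varepsilon=1/k$, $k\ge1$.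
\end{proof}

We test $\Phi$ on measures whose distribution function is a step function. For $0<\theta_1<\dots<\theta_n<\omega_1$ and $c_1,\dots,c_n\in[0,\frac14]$ let
\[
\mu(\theta_1,\dots,\theta_n;c_1,\dots,c_n)=c_1\delta_{\theta_1}+\sum_{i=2}^n(c_i-c_{i-1})\delta_{\theta_i}+\bigl(\tfrac12-c_n\bigr)\delta_{\omega_1}.
\]
Its distribution function is $0$ on $[0,\theta_1)$, equals $c_i$ on $[\theta_i,\theta_{i+1})$ for $i<n$ and $c_n$ on $[\theta_n,\omega_1)$, and is $\frac12$ at $\omega_1$. The last value is the same for all step measures, so the coordinate $\omega_1$ in Lemma~\ref{lem:finite}(b) never distinguishes two of them. Note that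
\begin{equation}\label{eq:nojump}
\mu(\theta_1,\dots,\theta_{n+1};c_1,\dots,c_n,c_n)=\mu(\theta_1,\dots,\theta_n;c_1,\dots,c_n),\qquad \mu(\theta_1;0)=\tfrac12\delta_{\omega_1}.
\end{equation}

\begin{lemma}\label{lem:variation}
If $\sum_{i=2}^n|c_i-c_{i-1}|\le\eta$, then $\mu=\mu(\theta_1,\dots,\theta_n;c_1,\dots,c_n)\in X$.
\end{lemma}

\begin{proof}
As $c_1\ge0$ and $\frac12-c_n>0$, only the coefficients $c_i-c_{i-1}$, $i\ge2$, can be negative. So $\mu^-(K)\le\eta$. Moreover $\|\mu\|=\mu(K)+2\mu^-(K)\le\frac12+2\eta\le1$.
\end{proof}

Thus it suffices that the steps after the first one have total variation at most $\eta$. We need no other condition on the test measures, and $\eta>0$ is used only to satisfy this one.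

\subsection*{Sets that detect a step}

Let $L$ be scattered compact and let $\Phi:X\to P(L)$ be a continuous injection; Theorem~\ref{thm:main} asserts that this is impossible. For clopen $A\subset L$ put $h_A(\mu)=\Phi(\mu)(A)$. Then $h_A\in C(X)$, and $h_A(\mu)$ is additive and monotone in $A$.

For each $\beta\in(0,\omega_1)$ the measures $\mu(\beta;\frac14)$ and $\frac12\delta_{\omega_1}$ are different elements of $X$. By injectivity and (S1) some clopen set distinguishes their images. Replacing it by its complement if necessary, we fix a clopen $A_\beta\subset L$ with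
\begin{equation}\label{eq:A}
h_{A_\beta}\bigl(\mu(\beta;\tfrac14)\bigr)>h_{A_\beta}\bigl(\tfrac12\delta_{\omega_1}\bigr).
\end{equation}

If negative mass is not allowed, these sets may form a chain: for the embedding $\mu\mapsto\mu+(1-\mu(K))\delta_p$ of $X_0(K)$ one can take $A_\beta=[0,\beta]$, since $h_{[0,\beta]}(\mu)=F_\mu(\beta)$. We now see how negative mass forces the sets to split each other.

\subsection*{One splitting in an idealized situation}

Suppose for this subsection that there are $\theta_1\in(0,\omega_1)$, distinct $u,v\in[0,\frac14]$ with $|u-v|\le\eta$, and a stationary set $T\subset(\theta_1,\omega_1)$ such that, with $\nu_u=\mu(\theta_1;u)$ and $\nu_v=\mu(\theta_1;v)$, the following hold for all $\beta,\beta'\in T$.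
\begin{itemize}
\item \emph{Gap:} $h_{A_\beta}(\nu_u)=r$ and $h_{A_\beta}(\nu_v)=R$ do not depend on $\beta$, and $r<R$.
\item \emph{Same atoms:} $A_\beta\triangle A_{\beta'}$ is null for both $\Phi(\nu_u)$ and $\Phi(\nu_v)$.
\item \emph{Blind interval:} $h_{A_\beta}(\mu)$ depends only on $F_\mu$ on $[0,\theta_1)\cup[\beta,\omega_1]$.
\end{itemize}
Pick $\alpha\in T$ and let $e$ be as in Lemma~\ref{lem:finite}(b) for $h_{A_\alpha}$. Then pick a countable ordinal $\theta_2>\max(\alpha,e)$, and $\beta\in T$ with $\beta>\theta_2$. So a second jump at $\theta_2$ comes too late for $A_\alpha$ to see it, while $A_\beta$ sees only the value after it. Consider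
\[
\lambda=\mu(\theta_1,\theta_2;u,v),\qquad \lambda'=\mu(\theta_1,\theta_2;v,u),
\]
see Figure~\ref{fig:steps}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.6cm,y=1.2cm]
\draw[->] (0,0)--(6.2,0);
\draw[->] (0,0)--(0,2.4);
\draw[very thick] (0,0)--(1,0);
\draw[very thick] (1,0.7)--(3,0.7);
\draw[very thick] (3,1.3)--(5.5,1.3);
\draw[very thick,dashed] (1,1.3)--(3,1.3);
\draw[very thick,dashed] (3,0.7)--(5.5,0.7);
\fill (5.5,2) circle (2pt);
\foreach \x/\lab in {1/\theta_1,2/\alpha,3/\theta_2,4.2/\beta,5.5/\omega_1}
  \draw (\x,0.07)--(\x,-0.07) node[below] {$\lab$};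
\foreach \y/\lab in {0.7/u,1.3/v,2/\frac12}
  \draw (0.05,\y)--(-0.05,\y) node[left] {$\lab$};
\end{tikzpicture}
\caption{Distribution functions of two step measures with jumps at $\theta_1$ and $\theta_2$: $\lambda$ takes the values $u$, then $v$ (solid), and $\lambda'$ takes the values $v$, then $u$ (dashed). Both are $0$ before $\theta_1$ and $\frac12$ at $\omega_1$ (dot). The measures $\nu_u$ and $\nu_v$ stay at height $u$, respectively $v$, on all of $[\theta_1,\omega_1)$. The picture shows $u<v$; the order may also be reversed.}
\label{fig:steps}
\end{figure}

\emph{Outside $A_\alpha$.} The set $A_\alpha$ cannot tell $\lambda$ from $\nu_u$, so $h_{A_\alpha}(\lambda)=r$. The set $A_\beta$ cannot tell $\lambda$ from $\nu_v$, so $h_{A_\beta}(\lambda)=R$. Hence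
\[
h_{A_\beta\setminus A_\alpha}(\lambda)\ge R-r,\qquad\text{while}\qquad h_{A_\beta\setminus A_\alpha}(\nu_u)=0
\]
by the assumption on the atoms.

\emph{Inside $A_\alpha$.} The set $A_\beta$ cannot tell $\lambda'$ from $\nu_u$. With the assumption on the atoms for the second formula,
\[
h_{A_\beta\cap A_\alpha}(\lambda')\le h_{A_\beta}(\lambda')=r,\qquad\text{while}\qquad h_{A_\beta\cap A_\alpha}(\nu_v)=h_{A_\beta}(\nu_v)=R .
\]

By \eqref{eq:nojump}, $\nu_u=\mu(\theta_1,\theta_2;u,u)$ and $\nu_v=\mu(\theta_1,\theta_2;v,v)$. So in each half of $L$, namely $L\setminus A_\alpha$ with first value $u$ and $A_\alpha$ with first value $v$, moving the \emph{last} value from $u$ to $v$ raises the measure of the part of $A_\beta$ in that half by at least $R-r$. In particular both $A_\beta\setminus A_\alpha$ and $A_\beta\cap A_\alpha$ are nonempty. Moreover, each half carries a gap of the kind we started with, and we want to repeat the argument inside each half.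

Two points deserve attention. First, one of $\lambda,\lambda'$ has a downward step and hence a negative atom of mass $|u-v|$. With $\eta=0$ only one of the two is available, and the argument gives a new gap in only one of the halves. For the chain $A_\beta=[0,\beta]$ this has to be so: there $A_\beta\cap A_\alpha=A_\alpha$ for all $\beta>\alpha$, so the half $A_\alpha$ is never split again by later sets. Second, repeating the argument with the same $u,v$ produces steps that go back and forth between $u$ and $v$, with unbounded total variation, and these measures leave the ball. The remedy is to bisect. If a function of the last value $w$ grows by some amount as $w$ moves from $u$ to $v$, then it grows by at least half that amount on one half of the segment. Passing to that half costs half of the gap, and the steps are now bounded by $d_0,\frac{d_0}2,\frac{d_0}4,\dots$, with a finite sum as small as we like. The gaps tend to $0$, but at every finite stage they are positive, and this is all we need.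

It remains to justify the three idealized assumptions up to errors small compared with the current gap. The gap can be started from \eqref{eq:A} by a subdivision, the atoms are handled by (S2), and the blind interval is the following lemma. Its point is that $\gamma$ does not depend on $\beta$; this is where the uncountability of $\omega_1$ enters.

\begin{lemma}\label{lem:blind}
Let $\mathfrak B$ be a finite family of clopen subsets of $L$, let $T\subset(0,\omega_1)$ be stationary, and let $\varepsilon>0$. There are a stationary $T'\subset T$ and $\gamma<\omega_1$ such that, for all $\beta\in T'$ and $B\in\mathfrak B$,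
\[
|h_{B\cap A_\beta}(\mu)-h_{B\cap A_\beta}(\nu)|<\varepsilon\quad\text{whenever}\quad F_\mu=F_\nu\ \text{on}\ [0,\gamma)\cup[\beta,\omega_1].
\]
\end{lemma}

\begin{proof}
For $\beta\in T$ let $E_\beta$ be the union of the finite sets that Lemma~\ref{lem:finite}(a) gives for $\varepsilon$ and the finitely many functions $h_{B\cap A_\beta}$, $B\in\mathfrak B$. The function $\beta\mapsto\max\bigl((E_\beta\cap\beta)\cup\{0\}\bigr)$ is regressive on $T$. By Fodor's lemma it has a constant value $\zeta$ on a stationary $T'\subset T$. With $\gamma=\zeta+1$ we get $E_\beta\subset[0,\gamma)\cup[\beta,\omega_1]$ for $\beta\in T'$.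
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We keep $X$, $L$, $\Phi$, $h_A$ and the sets $A_\beta$ from Section~\ref{sec:idea}.

\subsection*{What is constructed}

Fix an integer $M\geq 1$ with $d_0:=\frac1{4M}\le\frac\eta2$, and put $d_m=2^{-m}d_0$, so that $\sum_md_m=2d_0\le\eta$. For $m=0,1,2,\dots$ we construct
\begin{itemize}
\item ordinals $0<\theta_1<\alpha_1<\theta_2<\dots<\alpha_m<\theta_{m+1}<\omega_1$, where stage $m+1$ adds $\alpha_{m+1}$ and $\theta_{m+2}$ to those of stage $m$;
\item a stationary set $T_m\subset(\theta_{m+1},\omega_1)$ and a number $\kappa_m>0$;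
\item numbers $v_\tau\in[0,\frac14]$ for $\tau\in\{0,1\}^{m+1}$.
\end{itemize}
After stage $m$, the number $v_\tau$ is thus defined for every $0$--$1$ string $\tau$ of length between $1$ and $m+1$. We write $\tau|j$ for the initial segment of length $j$ of a string $\tau$, and $\sigma i$ for the string $\sigma$ followed by $i\in\{0,1\}$. For a string $\sigma$ of length $m$ put
\[
B_\sigma=\bigcap_{\sigma_i=1}A_{\alpha_i}\setminus\bigcup_{\sigma_i=0}A_{\alpha_i},\qquad I_\sigma=\text{the segment with endpoints }v_{\sigma0},v_{\sigma1},
\]
where an empty intersection is $L$; in particular $B_\emptyset=L$. We allow $v_{\sigma0}<v_{\sigma1}$ and $v_{\sigma0}>v_{\sigma1}$. For a string $\tau$ of length $n$ let $c^\tau=(v_{\tau|1},\dots,v_{\tau|n})$, the sequence of values met on the way to $\tau$. With the ordinals $\theta_i$ of the construction, write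
\[
\mu[c_1,\dots,c_n]=\mu(\theta_1,\dots,\theta_n;c_1,\dots,c_n),\qquad \nu_\tau=\mu[c^\tau].
\]
We require for all $\sigma\in\{0,1\}^m$:
\begin{enumerate}
\item[(i)] $|v_{\sigma1}-v_{\sigma0}|=d_m$, and if $m\ge1$ then $I_\sigma\subset I_{\sigma|(m-1)}$;
\item[(ii)] (gap) $h_{B_\sigma\cap A_{\beta'}}(\nu_{\sigma1})-h_{B_\sigma\cap A_\beta}(\nu_{\sigma0})>\kappa_m$ for all $\beta,\beta'\in T_m$;
\item[(iii)] (blind interval) for all $\beta\in T_m$: $|h_{B_\sigma\cap A_\beta}(\mu)-h_{B_\sigma\cap A_\beta}(\nu)|<\kappa_m/4$ whenever $F_\mu=F_\nu$ on $[0,\theta_{m+1})\cup[\beta,\omega_1]$.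
\end{enumerate}
So a piece $B_\sigma$ of $L$ comes with its own history $c^\sigma$. As in Section~\ref{sec:idea}, when a piece is split by a set $A_\alpha$, the inner half continues with the value at which the sets $A_\beta$ are large, and the outer half with the other value.

\emph{All step measures used lie in $X$.} Apart from those with a single jump, they are of the form $\mu[c^\tau,w]$ with $\tau$ of length $m+1$ and $w\in I_{\tau|m}$, or of the form $\nu_\tau$ with such $\tau$. For $1\le j\le m$, the number $v_{\tau|j}$ is an endpoint of $I_{\tau|(j-1)}$, and $v_{\tau|(j+1)}\in I_{\tau|j}\subset I_{\tau|(j-1)}$. So $|v_{\tau|(j+1)}-v_{\tau|j}|\le d_{j-1}$, and similarly $|w-v_\tau|\le d_m$. The total variation of the values is at most $d_0+\dots+d_m\le\eta$, and Lemma~\ref{lem:variation} applies.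

\subsection*{Stage $0$: a first gap}

By \eqref{eq:A}, the interval $(0,\omega_1)$ is the union over $k\ge1$ of the sets of those $\beta$ for which the left side of \eqref{eq:A} exceeds the right side by more than $1/k$. So there are $\kappa'>0$ and a stationary $T^0\subset(0,\omega_1)$ with
\[
h_{A_\beta}\bigl(\mu(\beta;\tfrac14)\bigr)-h_{A_\beta}\bigl(\tfrac12\delta_{\omega_1}\bigr)>\kappa'\qquad(\beta\in T^0).
\]
Let $\kappa_0=\kappa'/(4M)$. Lemma~\ref{lem:blind} with $\mathfrak B=\{L\}$, $T^0$ and $\varepsilon=\kappa_0/4$ gives $T^1$ and $\gamma$. Choose a countable ordinal $\theta_1>\gamma$ and put $T^2=T^1\cap(\theta_1,\omega_1)$. Then (iii) holds for all $\beta\in T^2$.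

For $\beta\in T^2$ let $g_\beta(w)=h_{A_\beta}(\mu(\theta_1;w))$, $w\in[0,\frac14]$. The distribution functions of $\mu(\theta_1;\frac14)$ and $\mu(\beta;\frac14)$ differ only on $[\theta_1,\beta)$, and $\mu(\theta_1;0)=\frac12\delta_{\omega_1}$. So by (iii)
\[
g_\beta(\tfrac14)-g_\beta(0)>\kappa'-\tfrac{\kappa_0}4\ge\tfrac34\kappa'=3M\kappa_0 .
\]
Dividing $[0,\frac14]$ into $M$ intervals of length $d_0$, we find $j=j(\beta)\in\{0,\dots,M-1\}$ with $g_\beta(\frac{j+1}{4M})-g_\beta(\frac j{4M})>3\kappa_0$. Choose a stationary $T_0\subset T^2$ on which $j$ is constant and the values $g_\beta(\frac j{4M})$ differ pairwise by less than $\kappa_0$. Let $v_0=\frac j{4M}$ and $v_1=\frac{j+1}{4M}$. For $\beta,\beta'\in T_0$,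
\[
g_{\beta'}(v_1)-g_\beta(v_0)=\bigl(g_{\beta'}(v_1)-g_{\beta'}(v_0)\bigr)+\bigl(g_{\beta'}(v_0)-g_\beta(v_0)\bigr)>3\kappa_0-\kappa_0>\kappa_0,
\]
which is (ii). Condition (i) holds by construction.

\subsection*{From stage $m$ to stage $m+1$: the choices}

Write $\kappa=\kappa_m$.

\emph{Atoms.} By (S2) there is a finite $Q\subset L$ with $\Phi(\nu_\tau)(L\setminus Q)<\kappa/8$ for all $\tau\in\{0,1\}^{m+1}$. There is a stationary $T'\subset T_m$ on which $\beta\mapsto A_\beta\cap Q$ is constant. Hence
\begin{equation}\label{eq:atoms}
\Phi(\nu_\tau)(A_\beta\triangle A_{\beta'})<\kappa/8\qquad(\beta,\beta'\in T',\ \tau\in\{0,1\}^{m+1}).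
\end{equation}

\emph{The new ordinals.} Pick $\alpha=\alpha_{m+1}\in T'$; then $\alpha>\theta_{m+1}$, and the sets $B_\tau$, $\tau\in\{0,1\}^{m+1}$, are now defined. By Lemma~\ref{lem:finite}(b) there is $e<\omega_1$ such that each of the functions $h_{B_\sigma\cap A_\alpha}(\mu)$, $\sigma\in\{0,1\}^m$, depends only on $F_\mu$ on $[0,e]\cup\{\omega_1\}$. Put $\kappa_{m+1}=\kappa/4$ and apply Lemma~\ref{lem:blind} to $\mathfrak B=\{B_\tau:\tau\in\{0,1\}^{m+1}\}$, $T'$ and $\varepsilon=\kappa_{m+1}/4$ to get $T''\subset T'$ and $\gamma$. Choose a countable ordinal $\theta_{m+2}>\max(\gamma,\alpha,e)$ and put $T'''=T''\cap(\theta_{m+2},\omega_1)$. Then (iii) for $m+1$ holds for every $\beta\in T'''$.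

It remains to choose the values $v_{\tau0},v_{\tau1}$ and to thin out $T'''$.

\subsection*{From stage $m$ to stage $m+1$: the gap in each half}

For $\sigma\in\{0,1\}^m$, $i\in\{0,1\}$, $w\in I_\sigma$ and $\beta\in T'''$ let
\[
f^\beta_{\sigma i}(w)=h_{B_{\sigma i}\cap A_\beta}\bigl(\mu[c^{\sigma i},w]\bigr),
\]
where $B_{\sigma0}=B_\sigma\setminus A_\alpha$ and $B_{\sigma1}=B_\sigma\cap A_\alpha$.

\begin{lemma}\label{lem:split}
$f^\beta_{\sigma i}(v_{\sigma1})-f^\beta_{\sigma i}(v_{\sigma0})>\frac58\kappa$ for all $\sigma\in\{0,1\}^m$, $i\in\{0,1\}$ and $\beta\in T'''$.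
\end{lemma}

\begin{proof}
By \eqref{eq:nojump}, $\mu[c^{\sigma i},v_{\sigma i}]=\nu_{\sigma i}$. The other relevant measure is $\lambda_i=\mu[c^{\sigma i},v_{\sigma(1-i)}]$. It starts like $\nu_{\sigma i}$ and ends like $\nu_{\sigma(1-i)}$. Precisely, as $c^{\sigma0}$ and $c^{\sigma1}$ differ only in the last entry,
\begin{align}
F_{\lambda_i}&=F_{\nu_{\sigma i}}&&\text{on }[0,\theta_{m+2})\cup\{\omega_1\}\supset[0,e]\cup\{\omega_1\},\label{eq:start}\\
F_{\lambda_i}&=F_{\nu_{\sigma(1-i)}}&&\text{on }[0,\theta_{m+1})\cup[\theta_{m+2},\omega_1]\supset[0,\theta_{m+1})\cup[\beta,\omega_1].\label{eq:end}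
\end{align}

\emph{Case $i=0$.} Since $B_{\sigma0}\cap A_\beta\subset A_\beta\setminus A_\alpha$ and $\alpha,\beta\in T'$, \eqref{eq:atoms} gives
\[
f^\beta_{\sigma0}(v_{\sigma0})=h_{B_{\sigma0}\cap A_\beta}(\nu_{\sigma0})<\tfrac18\kappa .
\]
On the other hand,
\[
f^\beta_{\sigma0}(v_{\sigma1})=h_{(B_\sigma\setminus A_\alpha)\cap A_\beta}(\lambda_0)\ge h_{B_\sigma\cap A_\beta}(\lambda_0)-h_{B_\sigma\cap A_\alpha}(\lambda_0).
\]
By \eqref{eq:start} and the choice of $e$, $h_{B_\sigma\cap A_\alpha}(\lambda_0)=h_{B_\sigma\cap A_\alpha}(\nu_{\sigma0})$. By \eqref{eq:end} and (iii), $h_{B_\sigma\cap A_\beta}(\lambda_0)>h_{B_\sigma\cap A_\beta}(\nu_{\sigma1})-\frac14\kappa$. So (ii), applied to the two elements $\beta$ and $\alpha$ of $T_m$, gives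
\[
f^\beta_{\sigma0}(v_{\sigma1})>h_{B_\sigma\cap A_\beta}(\nu_{\sigma1})-h_{B_\sigma\cap A_\alpha}(\nu_{\sigma0})-\tfrac14\kappa>\tfrac34\kappa .
\]
The difference exceeds $\frac34\kappa-\frac18\kappa=\frac58\kappa$.

\emph{Case $i=1$.} By \eqref{eq:atoms},
\[
f^\beta_{\sigma1}(v_{\sigma1})=h_{B_\sigma\cap A_\alpha\cap A_\beta}(\nu_{\sigma1})\ge h_{B_\sigma\cap A_\beta}(\nu_{\sigma1})-\Phi(\nu_{\sigma1})(A_\beta\setminus A_\alpha)>h_{B_\sigma\cap A_\beta}(\nu_{\sigma1})-\tfrac18\kappa .
\]
By \eqref{eq:end} and (iii),
\[
f^\beta_{\sigma1}(v_{\sigma0})=h_{B_\sigma\cap A_\alpha\cap A_\beta}(\lambda_1)\le h_{B_\sigma\cap A_\beta}(\lambda_1)<h_{B_\sigma\cap A_\beta}(\nu_{\sigma0})+\tfrac14\kappa .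
\]
So by (ii) with $\beta'=\beta$ the difference exceeds $\kappa-\frac18\kappa-\frac14\kappa=\frac58\kappa$.
\end{proof}

\subsection*{From stage $m$ to stage $m+1$: bisection}

Let $w_\sigma=\frac12(v_{\sigma0}+v_{\sigma1})$. By Lemma~\ref{lem:split}, for every $\tau=\sigma i$ and $\beta\in T'''$ at least one of the pairs $(v_{\sigma0},w_\sigma)$, $(w_\sigma,v_{\sigma1})$, call it $(u,v)$, satisfies $f^\beta_\tau(v)-f^\beta_\tau(u)>\frac5{16}\kappa$. Choose a stationary $T_{m+1}\subset T'''$ such that, for each of the finitely many $\tau\in\{0,1\}^{m+1}$, one and the same pair works for all $\beta\in T_{m+1}$. Call this pair $(v_{\tau0},v_{\tau1})$. Shrinking $T_{m+1}$, we may also assume that for each $\tau$ the numbers $f^\beta_\tau(v_{\tau0})$, $\beta\in T_{m+1}$, differ pairwise by less than $\kappa/16$. For $\beta,\beta'\in T_{m+1}$,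
\[
f^{\beta'}_\tau(v_{\tau1})-f^\beta_\tau(v_{\tau0})>\tfrac5{16}\kappa-\tfrac1{16}\kappa=\tfrac14\kappa=\kappa_{m+1}.
\]
Since $f^\beta_\tau(v_{\tau k})=h_{B_\tau\cap A_\beta}(\nu_{\tau k})$ for $k\in\{0,1\}$, this is (ii) for $m+1$. The segment $I_\tau$ is a half of $I_\sigma$, which gives (i), and (iii) was arranged above. The construction is complete.

\subsection*{Conclusion}

By (ii), for every $m$ and $\sigma\in\{0,1\}^m$ some clopen subset of $B_\sigma$ has positive $\Phi(\nu_{\sigma1})$-measure, so $B_\sigma\ne\emptyset$. The map
\[
L\to\{0,1\}^{\mathbb N},\qquad \ell\mapsto\bigl(1_{A_{\alpha_i}}(\ell)\bigr)_{i\ge1},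
\]
is continuous because the sets $A_{\alpha_i}$ are clopen. Its image meets every basic open set, hence is dense, and it is compact. So the map is onto, contradicting (S3). This proves Theorem~\ref{thm:main}. \qed

\section{Eberlein compact spaces: proof of Theorem~\ref{thm:eberlein}}\label{sec:eberlein}

By a theorem of Amir and Lindenstrauss \cite{AL}, every Eberlein compact space is homeomorphic to a pointwise compact subset of $c_0(\Gamma)\cap[-1,1]^\Gamma$ for some set $\Gamma$. Conversely, every such subset is Eberlein, because on bounded subsets of $c_0(\Gamma)$ the weak and the pointwise topology coincide. The map $x\mapsto(x^+,x^-)\in c_0(\Gamma\times\{0,1\})$ is injective and pointwise continuous, so in the theorem we may replace $[-1,1]$ by $[0,1]$.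

\subsection*{Embedding $X\subset c_0(\Gamma)$ in $P(L)$}

Let $X\subset c_0(\Gamma)\cap[0,1]^\Gamma$ be pointwise compact and nonempty (the empty space embeds trivially). The idea is to write $x$ as the average $\int_0^1 1_{S_t(x)}\,dt$ of the indicators of its superlevel sets
\[
S_t(x)=\{\gamma\in\Gamma:\ x_\gamma\ge t\}
\]
and to read this average as a probability measure on a space of finite sets. For $t\to0$ the sets $S_t(x)$ may become arbitrarily large, and a compact space containing all of them need not be scattered. So we cut off at $t=1/n$. For $n\ge1$ let
\[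
\mathcal F_n=\{G\subset\Gamma:\ \text{there is }x\in X\text{ with }x_\gamma\ge1/n\text{ for all }\gamma\in G\}\subset\{0,1\}^\Gamma ,
\]
where sets are identified with their indicators.

\emph{$\mathcal F_n$ is a compact space of finite sets.} Its members are finite because $X\subset c_0(\Gamma)$. If $G_i\to G$ in $\{0,1\}^\Gamma$ with $G_i\in\mathcal F_n$ witnessed by $x_i$, pass to a subnet with $x_i\to x\in X$. For $\gamma\in G$ we have eventually $\gamma\in G_i$, so $x_\gamma\ge1/n$. Thus $G\in\mathcal F_n$, and $\mathcal F_n$ is closed.

\emph{$\mathcal F_n$ is scattered.} Let $\emptyset\ne\mathcal G\subset\mathcal F_n$. A strictly increasing sequence in $\mathcal G$ would converge to its union, an infinite set, which would be in $\mathcal F_n$; this is impossible. So $\mathcal G$ has a maximal element $G$. As $G$ is finite, $\{G'\in\mathcal G:G\subset G'\}=\{G\}$ is relatively open in $\mathcal G$.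

For $x\in X$ put
\[
\Phi_n(x)=\tfrac1n\delta_\emptyset+\int_{1/n}^1\delta_{S_t(x)}\,dt .
\]
Since $x$ has only finitely many values $\ge1/n$, this is a finite combination of point masses. It belongs to $P(\mathcal F_n)$, since its total mass is $\frac1n+(1-\frac1n)=1$, the sets $S_t(x)$ with $t\ge1/n$ belong to $\mathcal F_n$, and $\emptyset\in\mathcal F_n$. For finite $H\subset\Gamma$ let $U_H=\{G\in\mathcal F_n:H\subset G\}$, a clopen set. If $H\ne\emptyset$, then for $t\in[1/n,1]$ we have $S_t(x)\in U_H$ exactly when $t\le\min_{\gamma\in H}x_\gamma$, so
\begin{equation}\label{eq:layer}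
\Phi_n(x)(U_H)=\bigl(\min_{\gamma\in H}x_\gamma-\tfrac1n\bigr)^+,
\end{equation}
which is continuous in $x$. The functions $1_{U_H}$ satisfy $1_{U_H}1_{U_{H'}}=1_{U_{H\cup H'}}$, include $1=1_{U_\emptyset}$, and separate the points of $\mathcal F_n$, so their span is dense in $C(\mathcal F_n)$. As the $\Phi_n(x)$ are probability measures, $\Phi_n:X\to P(\mathcal F_n)$ is continuous.

Let $L$ be the one-point compactification of the disjoint union $\bigsqcup_n\mathcal F_n$. It is scattered: a nonempty subset either meets some open set $\mathcal F_n$, and a point isolated in that intersection is isolated in the subset, or it is the single point at infinity. Put $\Phi=\sum_n2^{-n}\Phi_n:X\to P(L)$. For each $f\in C(L)$ the series $\sum_n2^{-n}\int f\,d\Phi_n(x)$ converges uniformly in $x$, so $\Phi$ is continuous. It is injective: if $x_\gamma>y_\gamma$, choose $n$ with $1/n<x_\gamma$. By \eqref{eq:layer} with $H=\{\gamma\}$, the set $\{G\in\mathcal F_n:\gamma\in G\}$ has $\Phi(x)$-measure $2^{-n}(x_\gamma-\frac1n)^+$, which is larger than its $\Phi(y)$-measure. As $X$ is compact, $\Phi$ is an embedding. This proves the first statement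 of Theorem~\ref{thm:eberlein}.

\subsection*{The dual ball of $C(K)$ for Eberlein $K$}

For the second statement we show that $(B_{C(K)^*},w^*)$ is Eberlein whenever $K$ is. We may assume that $K\subset c_0(\Gamma)\cap[0,1]^\Gamma$ is pointwise compact. Let $W\subset C(K)$ consist of the constant $1$ and of all functions
\[
x\mapsto\tfrac1k\,x_{\gamma_1}x_{\gamma_2}\cdots x_{\gamma_k},\qquad k\ge1,\ \gamma_1,\dots,\gamma_k\in\Gamma\ \text{(repetitions allowed)}.
\]
The span of $W$ is a subalgebra of $C(K)$ that contains the constants and separates points, hence is dense. For $x\in K$ and $\varepsilon>0$ only finitely many $f\in W$ satisfy $|f(x)|\ge\varepsilon$: besides the constant $1$, such an $f$ has $k\le1/\varepsilon$ and all its indices $\gamma_j$ in the finite set $\{\gamma:x_\gamma\ge\varepsilon\}$. So every sequence of distinct elements of $W$ converges to $0$ pointwise on $K$. It is bounded by $1$, so by dominated convergence its integrals with respect to any $\mu\in C(K)^*$ converge to $0$. Therefore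
\[
\mu\mapsto\Bigl(\int f\,d\mu\Bigr)_{f\in W}
\]
maps $B_{C(K)^*}$ into $c_0(W)\cap[-1,1]^W$. It is $w^*$-to-pointwise continuous, and injective since $W$ has dense span. So $(B_{C(K)^*},w^*)$ is homeomorphic to a pointwise compact subset of $c_0(W)\cap[-1,1]^W$. Hence it is Eberlein, and the first statement of the theorem applies to it.

\subsection*{The examples}

If $K$ is countable and compact, choose for each pair of distinct points a continuous function into $[0,1]$ separating them. These are countably many functions; list them, with repetitions if necessary, as $f_1,f_2,\dots$. Then $x\mapsto(f_n(x)/n)_n$ embeds $K$ in $c_0(\mathbb N)\cap[0,1]^{\mathbb N}$ with the pointwise topology. The one-point compactification of an infinite discrete set $\Gamma$ is homeomorphic to $\{e_\gamma:\gamma\in\Gamma\}\cup\{0\}\subset c_0(\Gamma)$, where $e_\gamma$ are the unit vectors. So both spaces are Eberlein. Both are also scattered. A nonempty countable compact space has an isolated point by the Baire category theorem; one applies this to the closure of a given nonempty subset $S$ and notes that an isolated point of $\overline S$ belongs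 to $S$. In the second example every point of $\Gamma$ is isolated. This completes the proof of Theorem~\ref{thm:eberlein}. \qed

\section{Linearly ordered spaces: proof of Theorem~\ref{thm:ordered}}\label{sec:ordered}

If $K$ is countable, the embedding exists by Theorem~\ref{thm:eberlein}. Let $K$ be an arbitrary nonempty scattered compact linearly ordered space; recall that in a compact ordered space every nonempty subset has a supremum and an infimum. We show that either $K$ contains a copy of $[0,\omega_1]$, and there is no embedding, or $K$ is countable. Say that $p\in K$ is \emph{countably approached from the left} if the set $(\leftarrow,p)$ has a countable cofinal subset (which includes the cases that it is empty or has a maximum), and \emph{from the right} if $(p,\rightarrow)$ has a countable coinitial subset.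

\subsection*{Some point is not countably approached from one side}

Reversing the order if necessary, which does not change the topology, we may assume that some $p$ is not countably approached from the left. Choose recursively a strictly increasing family $x_\xi<p$, $\xi<\omega_1$: take $x_0\in(\leftarrow,p)$ and $x_{\xi+1}\in(x_\xi,p)$ arbitrary, and $x_\lambda=\sup_{\xi<\lambda}x_\xi$ for limit $\lambda$. The first two choices are possible since $(\leftarrow,p)$ is nonempty and has no maximum. For the third, the countable set $\{x_\xi:\xi<\lambda\}$ is not cofinal in $(\leftarrow,p)$, so it has an upper bound $y<p$ and its supremum is less than $p$. Finally let $x_{\omega_1}=\sup_{\xi<\omega_1}x_\xi$. The map $\xi\mapsto x_\xi$ is strictly increasing and preserves suprema at limits, so it is continuous and injective, and hence a homeomorphism of $[0,\omega_1]$ onto a closed set $K'\subset K$.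

Extending measures on $K'$ by zero gives an injection $B_{C(K')^*}\to B_{C(K)^*}$. It is $w^*$-continuous because $\int_K f\,d\mu=\int_{K'}f|_{K'}\,d\mu$ for $f\in C(K)$, so by compactness it is an embedding. By Theorem~\ref{thm:main}, $(B_{C(K)^*},w^*)$ does not embed in $P(L)$ for any scattered compact $L$.

\subsection*{All points are countably approached from both sides}

We show that $K$ is countable. The idea is to collapse countable intervals; if more than one point remains, the quotient order is dense and yields a map of $K$ onto $[0,1]$. Let $x\sim y$ if the closed interval between $x$ and $y$ is countable. This is an equivalence relation with convex classes.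

\emph{Each class $C$ has a maximum and a minimum, and is countable.} Suppose $C$ has no maximum, and let $p=\sup C\notin C$. Since $p$ is countably approached from the left and $C$ is cofinal in $(\leftarrow,p)$, there is a nondecreasing sequence $x_n$ in $C$ that is cofinal in $(\leftarrow,p)$. For $x\in C$ the set $[x,p]=\{p\}\cup\bigcup_{x_n\ge x}[x,x_n]$ is countable, so $p\in C$, a contradiction. The argument for minima is the same with the order reversed. By convexity $C=[\min C,\max C]$, and this interval is countable.

\emph{There is only one class.} Suppose there are more. Between any two classes $C<D$ there is a third. Otherwise no point lies strictly between $\max C$ and $\min D$, so $[\max C,\min D]$ has two elements and $\max C\sim\min D$, which is impossible. So the classes strictly between two given ones form a nonempty dense order without endpoints, and (enumerating the rationals and choosing one class after another) we find classes $C_q$, $q\in\mathbb Q\cap(0,1)$, with $C_q<C_r$ for $q<r$. Put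
\[
f(x)=\sup\bigl(\{0\}\cup\{q:\ \max C_q\le x\}\bigr)\in[0,1]\qquad(x\in K).
\]
Then $f$ is nondecreasing and $f(\max C_q)=q$. It is also continuous, as we check on the sets $\{f>a\}$ and $\{f<b\}$.

\begin{itemize}
\item If $a<0$, then $\{f>a\}=K$. If $a\ge0$ and $f(x)>a$, pick a rational $q$ with $a<q<f(x)$; then $q\in(0,1)$. Some $r>q$ has $\max C_r\le x$, so $x>\max C_q$. On the open set $(\max C_q,\rightarrow)$ we have $f\ge q>a$.
\item If $b>1$, then $\{f<b\}=K$. If $b\le1$ and $f(x)<b$, pick a rational $q$ with $f(x)<q<b$; then $q\in(0,1)$. By the definition of $f$ we have $x<\max C_q$. On the open set $(\leftarrow,\max C_q)$ every $r$ that enters the supremum satisfies $r<q$, so $f\le q<b$.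
\end{itemize}
The image of $f$ is compact and contains $\mathbb Q\cap(0,1)$, so $f$ maps the scattered space $K$ onto $[0,1]$. This contradicts (S3). Hence $K$ is a single class and therefore countable.

\medskip
So an uncountable $K$ has a point that is not countably approached from one side, and then there is no embedding. The statement about $[0,\alpha]$ is the special case of ordinals, since $[0,\alpha]$ is a scattered compact linearly ordered space that is countable exactly when $\alpha<\omega_1$. \qed

\begin{thebibliography}{9}

\bibitem{AL}
Amir and Lindenstrauss, Ann. of Math. 88 (1968).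

\bibitem{Note}
\emph{A Note On Differentiability Of Lipschitz Maps}, \url{https://www.impan.pl/shop/publication/transaction/download/product/85717}.

\end{thebibliography}

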